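# Strong PV numbers and the sets $Q_\lambda$

## Separation by $1$, or density

**Theorem 1.** For $\lambda\in\mathbb C$ and $a,b\in\mathbb C$ write $a\star_\lambda b=(1-\lambda)a+\lambda b$. Call a set $S\subseteq\mathbb C$ $\lambda$-convex if $a\star_\lambda b\in S$ whenever $a,b\in S$. Let $Q_\lambda$ be the least $\lambda$-convex set containing $\{0,1\}$, and let $R_\lambda$ be its topological closure. Put $F=\mathbb R$ if $\lambda\in\mathbb R$ and $F=\mathbb C$ otherwise. Call $\lambda$ a strong PV number (sPV) if $\lambda$ is an algebraic integer and every Galois conjugate of $\lambda$ other than $\lambda$ and $\bar\lambda$ is real and lies in the open interval $(0,1)$.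

1. If $\lambda$ is sPV, then $|\alpha-\beta|\ge1$ for all distinct $\alpha,\beta\in Q_\lambda$. The constant $1$ is sharp, since $0,1\in Q_\lambda$. So $Q_\lambda=R_\lambda$ is closed and uniformly discrete.
2. If $\lambda\in(0,1)$, then $\lambda$ is not sPV and $R_\lambda=[0,1]$.
3. If $\lambda\notin(0,1)$ is not sPV, then $R_\lambda=F$, that is, $\mathbb R$ for real $\lambda$ and $\mathbb C$ for nonreal $\lambda$.

*Consequently $Q_\lambda$ is discrete if and only if $\lambda$ is a strong PV number, and the set $\mathcal D$ of those $\lambda$ for which $R_\lambda$ is not convex is exactly the set of strong PV numbers.*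

The first half of the last sentence is Conjecture 17.1 of "Fixed-Parameter Extrapolation and Aperiodic Order" (doi:10.1145/3289137.3289145), which is therefore true. Here is why it follows from parts 1–3. If $\lambda$ is sPV, part 1 says that $Q_\lambda$ is discrete, in the strongest possible sense. Moreover $R_\lambda=Q_\lambda$ is then uniformly discrete with at least two points, so it is not convex. If $\lambda$ is not sPV, then $Q_\lambda$ is dense in $R_\lambda$, which is one of $[0,1],\mathbb R,\mathbb C$. This is convex, and it has no isolated point. Suppose $q$ were an isolated point of $Q_\lambda$, say $U$ is open and $U\cap Q_\lambda=\{q\}$. The set $(U\cap R_\lambda)\setminus\{q\}$ is relatively open in $R_\lambda$ and misses the dense set $Q_\lambda$, so it is empty. Then $q$ is isolated in $R_\lambda$, a contradiction. So $Q_\lambda$ has no isolated point at all, and it is as far from discrete as a set can be.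

Let us unpack the statement. The point $a\star_\lambda b$ is the point with parameter $\lambda$ on the line through $a$ and $b$. For $\lambda\in(0,1)$ it lies between them and we interpolate. Otherwise we extrapolate, and for nonreal $\lambda$ the point $a+\lambda(b-a)$ is obtained from $b$ by a rotation and scaling about $a$. We start with $0$ and $1$ and apply this operation forever. The theorem says that there is no middle ground: either the points keep distance at least $1$ from one another, or they fill $[0,1]$, the line or the plane densely. Which of the two happens is a matter of algebra.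

The *conjugates* of an algebraic number $\lambda$ are the roots of its minimal polynomial $m$ over $\mathbb Q$. They are also the numbers $\sigma(\lambda)$, where $\sigma$ runs over the $d=\deg m$ embeddings $\mathbb Q(\lambda)\to\mathbb C$. Some examples:

* Every integer is sPV, including $0$ and $1$, as there are no other conjugates. Every nonreal quadratic algebraic integer is sPV, as its only other conjugate is $\bar\lambda$.
* Let $\phi=(1+\sqrt5)/2$. Its conjugate $-0.618\ldots$ is not in $(0,1)$, so $\phi$ is *not* sPV. But $\phi^2=(3+\sqrt5)/2$, a root of $x^2-3x+1$, has conjugate $(3-\sqrt5)/2=0.381\ldots$, so $\phi^2$ *is* sPV.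
* $\sqrt2$ is not sPV (conjugate $-\sqrt2$), and $3/2$ is not sPV (not an algebraic integer).

A set is *uniformly discrete* if there is $r>0$ such that distinct points have distance at least $r$. Note that $R_\lambda$ is itself $\lambda$-convex, because $\star_\lambda$ is continuous.

## Exact membership, and the Delone property

Two further theorems belong to the result. The first is also the engine of the proof.

**Theorem 2.** Let $\lambda\ne0,1$ be algebraic. Then $Q_\lambda\setminus\{0,1\}$ is the set of $\alpha\in\mathbb Z[\lambda]\setminus\{0,1\}$ such that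

* (E) $\alpha\equiv0$ or $1\pmod{\lambda\mathbb Z[\lambda]}$, and $\alpha\equiv0$ or $1\pmod{(1-\lambda)\mathbb Z[\lambda]}$;
* (I) $\sigma(\alpha)\in(0,1)$ for every embedding $\sigma:\mathbb Q(\lambda)\to\mathbb C$ with $\sigma(\lambda)\in(0,1)$.

(Trivially $Q_0=Q_1=\{0,1\}$. For transcendental $\lambda$, Lemmas 4 and 6 below describe $Q_\lambda$.)

The letters stand for "endpoints" and "interior", for a reason that the proof will show. Condition (E) can be made explicit. The ideals $(\lambda)$ and $(1-\lambda)$ of $\mathbb Z[\lambda]$ have sum $(1)$, so their intersection is $\lambda(1-\lambda)\mathbb Z[\lambda]$. The numbers $0,1,\lambda,1-\lambda$ have residues $(0,0),(1,1),(0,1),(1,0)$ modulo the pair $(\lambda),(1-\lambda)$. Hence (E) says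
$$\alpha\in\{0,1,\lambda,1-\lambda\}+\lambda(1-\lambda)\mathbb Z[\lambda]. \tag{1}$$

**Theorem 3.** If $\lambda\ne0,1$ is sPV, then $Q_\lambda$ is relatively dense in $F$. Thus it is a Delone set, described by Theorem 2 as a cut-and-project set.

*Relatively dense* means that there is $\rho$ such that every point of $F$ has a point of $Q_\lambda$ within distance $\rho$. A *Delone set* is a set that is uniformly discrete and relatively dense; $\mathbb Z\subset\mathbb R$ is the basic example. A *cut-and-project set* takes the points of a lattice (or finitely many translates of it) in a product $F\times H$ whose $H$-component lies in a fixed window, and projects these points to $F$. Here the lattice is $\lambda(1-\lambda)\mathbb Z[\lambda]$, the translates are those in (1), $H$ collects the conjugates different from $\lambda,\bar\lambda$, and the window is the open cube $(0,1)^{\dim H}$. If $H\neq0$, the two points $0,1$ have their $H$-components outside the open cube, and are added by hand.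

## Reflections, quarter turns, midpoints and the golden ratio

Let us compute. Always $0\star_\lambda1=\lambda$, $1\star_\lambda0=1-\lambda$ and $a\star_\lambda a=a$. Also $Q_{1-\lambda}=Q_\lambda$, because $a\star_{1-\lambda}b=b\star_\lambda a$.

**$\lambda=2$.** Here $a\star b=2b-a$ is the reflection of $a$ in $b$. From neighbors $n,n+1$ we get $n\star(n+1)=n+2$ and $(n+1)\star n=n-1$. So $Q_2=\mathbb Z$.

**$\lambda=3$.** Here $a\star b=-2a+3b\equiv a\pmod 3$, so every element of $Q_3$ is $\equiv0$ or $1$ modulo $3$. This is condition (E) appearing in the simplest way. Theorem 2 says that it is the only restriction: $\mathbb Z[\lambda]=\mathbb Z$, the ideal $(1-\lambda)=(2)$ imposes nothing, and (I) is empty. For instance $-2=1\star0$ and $4=(-2)\star0$.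

**$\lambda=i$.** Here $a\star b=a+i(b-a)$ turns $b$ about $a$ by a quarter turn. If $a$ and $b$ are neighbors in the grid $\mathbb Z[i]$, repeated turning about $a$ produces all four neighbors of $a$. Starting from $0,1$ we reach the whole grid: $Q_i=\mathbb Z[i]$.

**$\lambda=1/2$.** Midpoints: $Q_{1/2}$ is the set of dyadic rationals in $[0,1]$. In Theorem 2, both $\lambda$ and $1-\lambda$ are units of $\mathbb Z[1/2]$, so (E) is empty, and (I) with $\sigma=\mathrm{id}$ says $\alpha\in(0,1)$.

**$\lambda=\phi$.** Already $1-\phi=1\star0$ and $0$ have distance $0.618\ldots<1$. This agrees with $\phi$ not being sPV, though it does not yet show density.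

**$\lambda=\phi^2$.** Both $\lambda=\phi^2$ and $1-\lambda=-\phi$ are units of $\mathbb Z[\lambda]=\mathbb Z[\phi]$, so (E) is empty. Write $\alpha=a+b\phi$ with $a,b\in\mathbb Z$. The conjugate of $\alpha$ is $a-b/\phi$, so (I) reads $b/\phi<a<b/\phi+1$. For each $b\neq0$ exactly one $a$ works, namely $a=\lfloor b/\phi\rfloor+1$; for $b=0$ there is none, and $0,1$ are added by hand. Near the origin, Theorem 2 gives
$$\ldots,\ -1-2\phi,\ -\phi,\ 0,\ 1,\ 1+\phi,\ 2+2\phi,\ 2+3\phi,\ \ldots$$
Some hand checks: $1+\phi=\lambda$ and $-\phi=1-\lambda$. Also $0\star\lambda=\lambda^2=\phi^4=2+3\phi$ and $1\star\lambda=1-\lambda+\lambda^2=2+2\phi$. The gaps are $1$ (once), $\phi$ and $\phi^2$.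

## The norm inequality and the gap argument: parts 1 and 2

**Proof of Theorem 1, part 1.** The purpose is to use the standard fact that a nonzero algebraic integer $\gamma\in K=\mathbb Q(\lambda)$ has norm $\prod_\sigma\sigma(\gamma)$ a nonzero integer, so $\prod_\sigma|\sigma(\gamma)|\ge1$, the product being over all embeddings of $K$.

Let $\lambda$ be sPV and $\alpha\ne\beta$ in $Q_\lambda$. Since $\mathbb Z[\lambda]$ is $\lambda$-convex and contains $0,1$, we have $Q_\lambda\subseteq\mathbb Z[\lambda]$, and so $\gamma=\alpha-\beta$ is a nonzero algebraic integer. If $\sigma(\lambda)\notin\{\lambda,\bar\lambda\}$, then $\sigma(\lambda)\in(0,1)$. An embedding fixes $0,1$ and carries $\star_\lambda$ to $\star_{\sigma(\lambda)}$, so $\sigma(Q_\lambda)=Q_{\sigma(\lambda)}$. This set lies in $[0,1]$, since $[0,1]$ is $\sigma(\lambda)$-convex. So $|\sigma(\gamma)|\le1$. The remaining embeddings contribute $|\gamma|^e$ with $e=1$ ($\lambda$ real) or $e=2$ ($\lambda$ nonreal). Hence $|\gamma|^e\ge1$, so $|\gamma|\ge1$. Finally, a set with this separation is closed: a convergent sequence in it is Cauchy, hence eventually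 constant. $\square$

**Proof of Theorem 1, part 2.** Let $\lambda\in(0,1)$. If $\lambda$ were sPV, it would be an algebraic integer all of whose conjugates are in $(0,1)$. Its norm would be an integer in $(0,1)$, which is impossible. Next, $R_\lambda\subseteq[0,1]$ is closed, $\lambda$-convex and contains $0,1$. If $R_\lambda\neq[0,1]$, let $(a,b)$ be a connected component of $[0,1]\setminus R_\lambda$; its endpoints $a<b$ are in $R_\lambda$. But $a\star_\lambda b\in(a,b)\cap R_\lambda$, a contradiction. $\square$

Everything else is part 3. The norm inequality has no force if some further conjugate lies outside $(0,1)$, but "not forbidden" is not "present". We must *produce* points of $Q_\lambda$.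

## Counting Bernstein boxes, and where counting fails

To produce points we treat $\lambda$ as a variable. Let $Q_x\subseteq\mathbb Z[x]$ be the closure of $\{0,1\}$ under $f\star_xg=(1-x)f+xg$.

**Lemma 4.** $Q_\lambda=\{f(\lambda):f\in Q_x\}$ for every $\lambda\in\mathbb C$.

*Proof.* Evaluation at $\lambda$ carries $\star_x$ to $\star_\lambda$. So the image of $Q_x$ is $\lambda$-convex and contains $0,1$; hence it contains $Q_\lambda$. Conversely $\{f\in\mathbb Z[x]:f(\lambda)\in Q_\lambda\}$ is closed under $\star_x$ and contains $0,1$, so it contains $Q_x$. $\square$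

For instance $0\star_x1=x$, $x\star_x1=2x-x^2$ and $1\star_x(1-x)=1-x^2$. There is a large supply of elements of $Q_x$. Let $\mathcal C_n$ be the "box" of all polynomials $\sum_{j=0}^nc_jx^j(1-x)^{n-j}$ with integers $0\le c_j\le\binom nj$.

**Lemma 5.** $\mathcal C_n\subseteq Q_x$ for all $n\ge0$.

*Proof.* Induction on $n$. For $n=0$ the box is $\{0,1\}$. Let $n\ge1$. Since $\binom nj=\binom{n-1}j+\binom{n-1}{j-1}$, we can write $c_j=a_j+b_{j-1}$ with integers $0\le a_j\le\binom{n-1}j$ and $0\le b_{j-1}\le\binom{n-1}{j-1}$ (so $a_n=0$ and $b_{-1}=0$). Then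
$$\sum_{j=0}^nc_jx^j(1-x)^{n-j}=(1-x)\sum_{j=0}^{n-1}a_jx^j(1-x)^{n-1-j}+x\sum_{j=0}^{n-1}b_jx^j(1-x)^{n-1-j}.$$
The right side is $f\star_xg$ with $f,g\in\mathcal C_{n-1}\subseteq Q_x$. $\square$

A sensible first approach to part 3 is now to count. For $1\le j\le n-1$ we have $\binom nj\ge n$, so
$$|\mathcal C_n|=\prod_{j=0}^n\Big(\tbinom nj+1\Big)\ge(n+1)^{n-1},$$
which grows faster than any exponential. For $f\in\mathcal C_n$ we have $|f(\lambda)|\le\sum_j\binom nj|\lambda|^j|1-\lambda|^{n-j}=\rho^n$ with $\rho=|\lambda|+|1-\lambda|$. A disc of radius $\rho^n$ contains at most $(1+2\rho^n/\delta)^2$ points with mutual distances $\ge\delta$ (compare areas of discs of radius $\delta/2$). So if distinct polynomials have distinct values at $\lambda$, two points of $Q_\lambda$ are closer than $\delta$. This works for transcendental $\lambda$: in that case $Q_\lambda$ is not uniformly discrete.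

Now let $\lambda$ be an algebraic integer of degree $d$. Here distinct polynomials can have the same value at $\lambda$, namely when they differ by a multiple of $m$, and they do so in enormous numbers. Every $\alpha=f(\lambda)$ with $f\in\mathcal C_n$ has all its conjugates bounded by $C^n$, where $C=\max_\sigma(|\sigma(\lambda)|+|1-\sigma(\lambda)|)$. The elements of $\mathbb Z[\lambda]$ form a lattice of rank $d$ in the space of conjugate vectors, so there are only $O(C^{dn})$ such $\alpha$. The super-exponential surplus disappears entirely. What remains is the comparison of two exponential rates, and for that one must know *which* elements of $\mathbb Z[\lambda]$ actually occur. Counting also gives only close pairs, perhaps far out, and not density.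

So the real task is a membership test: given $\alpha\in\mathbb Z[\lambda]$, decide whether $\alpha\in Q_\lambda$. The way in is to describe $Q_x$ by inequalities instead of generation. Then, given $\alpha=g(\lambda)$, the question is whether the coset $g+m\mathbb Z[x]$ contains a polynomial satisfying the inequalities, and this is a question of approximation on $[0,1]$ by integer polynomials.

## Integer polynomials strictly between $0$ and $1$

Let $B=\{0,1\}\cup\{f\in\mathbb Z[x]:0<f(t)<1\text{ for all }t\in(0,1)\}$.

**Lemma 6.** $Q_x=B$. Hence $Q_\lambda=\{f(\lambda):f\in B\}$ for every $\lambda\in\mathbb C$.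

A test case: $f=3x(1-x)$ has maximum $3/4$, so $f\in B$. In degree $2$ it has coefficient $c_1=3>\binom21$, so it is outside $\mathcal C_2$. But multiplying by $x+(1-x)$ gives $f=3x(1-x)^2+3x^2(1-x)$, which is in $\mathcal C_3$. The splitting of Lemma 5 then leads to $f=(x\star_x1)\star_x(1\star_x(1-x))$, and indeed $(1-x)(2x-x^2)+x(1-x^2)=3x-3x^2$. Raising the degree is the whole trick.

*Proof.* The second sentence follows from the first by Lemma 4.

**Step 1: $Q_x\subseteq B$.** For this we check that $B$ is closed under $\star_x$. Let $f,g\in B$ and $t\in(0,1)$. Then $(1-t)f(t)+tg(t)$ is a convex combination, with positive weights, of two numbers in $[0,1]$. It equals $0$ only if $f(t)=g(t)=0$, which forces $f=g=0$, because the zero polynomial is the only element of $B$ with a zero in $(0,1)$. Likewise it equals $1$ only if $f=g=1$. In these two cases $f\star_xg$ is $0$ or $1$. In all other cases its values on $(0,1)$ lie in $(0,1)$. So $f\star_xg\in B$.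

**Step 2: Bernstein coefficients of a polynomial approach its values.** The purpose is to see that strict positivity becomes visible on coefficients in high degree. For $N\ge i$, expand $x^i=x^i(x+(1-x))^{N-i}$ to get $x^i=\sum_j\binom{N-i}{j-i}x^j(1-x)^{N-j}$. Since $\binom Nj\binom ji=\binom Ni\binom{N-i}{j-i}$,
$$x^i=\sum_{j=0}^N\frac{\binom ji}{\binom Ni}\binom Njx^j(1-x)^{N-j},\qquad\frac{\binom ji}{\binom Ni}=\prod_{l=0}^{i-1}\frac{j-l}{N-l}. \tag{2}$$
Let $N\ge2i$ and $i\ge1$. Each factor lies in $[-1,1]$, because $-l\le j-l\le N-l$ and $l\le N-l$. Also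
$$\Big|\frac{j-l}{N-l}-\frac jN\Big|=\frac{l(N-j)}{N(N-l)}\le\frac l{N-l}\le\frac i{N-i}.$$
Two products of $i$ numbers from $[-1,1]$ differ by at most the sum of the differences of their factors. So $\binom ji/\binom Ni$ differs from $(j/N)^i$ by at most $i^2/(N-i)$, uniformly in $j$ (and for $i=0$ they agree). By linearity, every real polynomial $g$ can be written for large $N$ as $\sum_j\beta_j^{(N)}\binom Njx^j(1-x)^{N-j}$ with $\max_j|\beta^{(N)}_j-g(j/N)|\to0$. If $g>0$ on $[0,1]$, then $g$ has a positive minimum there, so all $\beta_j^{(N)}$ are positive for large $N$.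

**Step 3: every nonconstant $f\in B$ lies in some $\mathcal C_n$.** This finishes the proof by Lemma 5, since the constants in $B$ are only $0$ and $1$. Write $f=x^a(1-x)^bg$ with $g(0)g(1)\ne0$. As $f>0$ on $(0,1)$, also $g>0$ there. By continuity $g(0),g(1)\ge0$, and these are nonzero, so $g>0$ on $[0,1]$. Apply Step 2 to $g$ and multiply by $x^a(1-x)^b$. With $n=N+a+b$ we get, for all large $n$, $f=\sum_jc_jx^j(1-x)^{n-j}$ with all $c_j\ge0$. The polynomial $1-f$ is also a nonconstant element of $B$, so for all large $n$ its coefficients are nonnegative too. The polynomials $x^j(1-x)^{n-j}$, $0\le j\le n$, form a basis of the polynomials of degree $\le n$, and $1=\sum_j\binom njx^j(1-x)^{n-j}$. So the coefficients of $1-f$ are $\binom nj-c_j$, and thus $0\le c_j\le\binom nj$ for large $n$. Finally the $c_j$ are integers, because for $n\ge\deg f$ each $x^i=x^i(x+(1-x))^{n-i}$ with $i\le n$ has integer coefficients in this basis. So $f\in\mathcal C_n$. $\square$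

## Uniform approximation by integer polynomials

Let $\|\cdot\|$ be the sup norm on $[0,1]$, and $u=x(1-x)$. An integer polynomial takes integer values at $0$ and $1$, so the constant $\frac12$ cannot be approximated uniformly on $[0,1]$ by integer polynomials. This is the only kind of obstruction:

**Lemma 7** (classical). If $\varphi:[0,1]\to\mathbb R$ is continuous with $\varphi(0),\varphi(1)\in\mathbb Z$, then for every $\varepsilon>0$ there is $k\in\mathbb Z[x]$ with $\|k-\varphi\|<\varepsilon$.

*Proof.* By Bernstein's proof of the Weierstrass theorem, $\sum_j\varphi(j/n)\binom njx^j(1-x)^{n-j}$ converges uniformly to $\varphi$. Replace each coefficient $\varphi(j/n)\binom nj$ by its floor; the result is in $\mathbb Z[x]$. The terms $j=0$ and $j=n$ do not change, as $\varphi(0),\varphi(1)$ are integers. Each other coefficient changes by less than $1$, and $\binom nj\ge n$ for $1\le j\le n-1$. So the total change is at most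
$$\sum_{j=1}^{n-1}x^j(1-x)^{n-j}\le\frac1n\sum_{j}\binom njx^j(1-x)^{n-j}=\frac1n.\qquad\square$$

## The coset $g+m\mathbb Z[x]$: proof of Theorem 2

Let $m\in\mathbb Z[x]$ be the primitive irreducible polynomial of $\lambda$. By Gauss's lemma, $\{p\in\mathbb Z[x]:p(\lambda)=0\}=m\mathbb Z[x]$. Since $\lambda\ne0,1$, we have $m(0)\ne0\ne m(1)$.

**Necessity.** Let $\alpha\in Q_\lambda\setminus\{0,1\}$. By Lemma 6, $\alpha=f(\lambda)$ with $f\in B$ nonconstant. By continuity $f(0),f(1)$ are integers in $[0,1]$, so they are $0$ or $1$. Since $f-f(0)\in x\mathbb Z[x]$ and $f-f(1)\in(1-x)\mathbb Z[x]$, evaluation at $\lambda$ gives (E). If $\sigma(\lambda)\in(0,1)$, then $\sigma(\alpha)=f(\sigma(\lambda))\in(0,1)$, which is (I).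

**Sufficiency: what has to be done.** Let $\alpha=g(\lambda)$, $g\in\mathbb Z[x]$, satisfy (E) and (I). We want an element of $g+m\mathbb Z[x]$ that lies in $B$. At a root of $m$ in $(0,1)$ we cannot change the value of $g$, and (I) says that this value is already good. At $0$ and $1$ we can only change $g$ by multiples of $m(0)$ and $m(1)$; this is what (E) takes care of. Elsewhere $m\neq0$, so it is natural to choose a target $T$ with values in $(0,1)$ and approximate $(T-g)/m$ by an integer polynomial. There is one difficulty: the target must equal $0$ or $1$ at the endpoints, so there a plain $\varepsilon$-approximation may cross the boundary. We therefore correct $g$ by multiples of $mu$ instead of $m$, so that the error is at most a small constant times $u$ and vanishes at the endpoints together with the room available.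

**Step 1: arrange $g(0),g(1)\in\{0,1\}$.** By (E), $\alpha=e+\lambda q(\lambda)$ with $e\in\{0,1\}$, $q\in\mathbb Z[x]$. Then $g-e-xq$ vanishes at $\lambda$, so it equals $ms$ with $s\in\mathbb Z[x]$, and $g(0)=e+m(0)s(0)$. So $g(0)\equiv e\pmod{m(0)}$. In the same way, from $\alpha=e'+(1-\lambda)q'(\lambda)$ we get $g(1)\equiv e'\pmod{m(1)}$ with $e'\in\{0,1\}$. Adding $m\cdot(A+(C-A)x)$ to $g$ changes $g(0)$ by $m(0)A$ and $g(1)$ by $m(1)C$, and does not change $g(\lambda)$. With suitable $A,C\in\mathbb Z$ we may assume $g(0),g(1)\in\{0,1\}$.

**Step 2: fix the slopes at the endpoints.** The purpose is to make the target enter $(0,1)$ at once. Note $u(0)=u(1)=0$, $u'(0)=1$, $u'(1)=-1$. Choose integers $p_0,p_1$, which is possible as $m(0)m(1)\neq0$, such that: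

* $T_0:=g+mup_0$, with $T_0'(0)=g'(0)+m(0)p_0$, has $T_0'(0)>0$ if $g(0)=0$, and $T_0'(0)<0$ if $g(0)=1$;
* $T_1:=g+mup_1$, with $T_1'(1)=g'(1)-m(1)p_1$, has $T_1'(1)<0$ if $g(1)=0$, and $T_1'(1)>0$ if $g(1)=1$.

Then $T_0\in(0,1)$ just to the right of $0$, and $T_1\in(0,1)$ just to the left of $1$.

**Step 3: build the target.** Let $\theta_1,\dots,\theta_r$ be the roots of $m$ in $(0,1)$. They are the values $\sigma(\lambda)\in(0,1)$, and $g(\theta_i)=\sigma(\alpha)\in(0,1)$ by (I) (Step 1 did not change $g$ at roots of $m$). For small $\delta>0$ the intervals $[0,\delta]$, $[1-\delta,1]$, $[\theta_i-\delta,\theta_i+\delta]$ are disjoint, $T_0\in(0,1)$ on $(0,\delta]$, $T_1\in(0,1)$ on $[1-\delta,1)$, and $g\in(0,1)$ on each $[\theta_i-\delta,\theta_i+\delta]$. Let $T$ be equal to $T_0$, $T_1$ and $g$ on these intervals respectively, and interpolate linearly on the gaps. Then $T$ is continuous, and $0<T<1$ on $(0,1)$.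

**Step 4: measure the room.** The functions $T/u$ and $(1-T)/u$ are positive and continuous on $(0,1)$. At each endpoint each of them tends to a positive limit or to $+\infty$. For example at $0$: if $T(0)=0$, then $T/u\to T_0'(0)>0$ and $(1-T)/u\to+\infty$; if $T(0)=1$, then $T/u\to+\infty$ and $(1-T)/u\to-T_0'(0)>0$. The endpoint $1$ is the same. So there is $c>0$ with
$$cu\le T\le1-cu\quad\text{on }[0,1]. \tag{3}$$

**Step 5: approximate.** Let $\varphi=(T-g)/(mu)$, read as the constant $p_0$ on $[0,\delta]$, $p_1$ on $[1-\delta,1]$, and $0$ on $[\theta_i-\delta,\theta_i+\delta]$. On these intervals this agrees with the quotient wherever $mu\ne0$, and on the closed gaps $mu$ has no zero. So $\varphi$ is continuous on $[0,1]$, has integer values at $0$ and $1$, and $T=g+mu\varphi$ everywhere. By Lemma 7 choose $k\in\mathbb Z[x]$ with $\|k-\varphi\|<c/(1+\|m\|)$ and put $f=g+muk\in\mathbb Z[x]$. On $(0,1)$ we have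
$$|f-T|=|m|\,u\,|k-\varphi|<cu,$$
so $0<f<1$ by (3). Thus $f\in B$, and $\alpha=g(\lambda)=f(\lambda)\in Q_\lambda$ by Lemma 6. $\square$

## Density of $\mathbb Z[\lambda]$ when a place is omitted

Theorem 2 turns part 3, for algebraic $\lambda$, into a question about $\mathbb Z[\lambda]$: can we prescribe $\alpha$ approximately and at the same time keep certain conjugates of $\alpha$ in $(0,1)$?

We recall two textbook facts about $\mathbb R^n$. (a) If $G$ is a closed subgroup of $\mathbb R^n$, then there is a largest linear subspace $G_0\subseteq G$ (it contains every linear subspace contained in $G$), and the image $G/G_0$ is a discrete subgroup of $\mathbb R^n/G_0$ (Bourbaki, *General Topology*, VII §1). For instance $G=\mathbb R\times\mathbb Z\subset\mathbb R^2$ has $G_0=\mathbb R\times\{0\}$. In particular, a closed subgroup that is not discrete has $G_0\neq0$. (b) A discrete subgroup that spans the space over $\mathbb R$ is a full lattice: it has a $\mathbb Z$-basis that is an $\mathbb R$-basis of the space.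

Let $\lambda$ be algebraic with monic minimal polynomial $m$ over $\mathbb Q$, of degree $d$, and $K=\mathbb Q(\lambda)$. (From here on $m$ is monic.) Choose representatives $\lambda_v$ of the conjugates of $\lambda$ modulo complex conjugation; the indices $v$ are called *places*. Let $F_v=\mathbb R$ or $\mathbb C$ according as $\lambda_v$ is real or not. For example $2^{1/3}$ has two places, one real and one complex. For a set $P$ of places let $V_P=\prod_{v\in P}F_v$, a ring with componentwise operations. Let $\iota_P:K\to V_P$ be given by the corresponding embeddings, and $\lambda_P=\iota_P(\lambda)$. Let $q_v\in\mathbb R[x]$ be the minimal polynomial of $\lambda_v$ over $\mathbb R$, so that $\mathbb R[x]/(q_v)\cong F_v$ by $x\mapsto\lambda_v$. The $q_v$ are distinct monic irreducible polynomials, hence pairwise coprime. The Chinese remainder theorem gives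
$$V_P\cong\mathbb R[x]\Big/\prod_{v\in P}q_v,\qquad x\mapsto\lambda_P. \tag{4}$$
In particular $\mathbb R[\lambda_P]=V_P$. If $P$ is the set of all places, then $\prod q_v=m$.

**Lemma 8.** If $\lambda$ is not an algebraic integer, or $P$ is not the set of all places, then $\iota_P(\eta\mathbb Z[\lambda])$ is dense in $V_P$ for every $0\ne\eta\in K$.

For instance $\mathbb Z[\phi]$ is dense in $\mathbb R$ (one of two places), and $\mathbb Z[1/2]$ is dense in $\mathbb R$ (all places, but $1/2$ is not an algebraic integer). But the pairs $(\alpha,\alpha')$ with $\alpha\in\mathbb Z[\phi]$ and $\alpha'$ its conjugate form a lattice in $\mathbb R^2$.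

*Proof.* **Step 1: reduction to $\eta=1$.** All components of $\iota_P(\eta)$ are nonzero, so multiplication by it is a homeomorphism of $V_P$ and preserves density. Take $\eta=1$, and let $G$ be the closure of $\iota_P(\mathbb Z[\lambda])$. It is a closed subring of $V_P$.

**Step 2: the subspace part of $G$ is a coordinate subspace.** Let $G_0$ be as in fact (a). For $g\in G$, the set $gG_0$ is a linear subspace, and it is contained in $G$ because $G$ is a ring. So $gG_0\subseteq G_0$. With $g=\lambda_P$ we see that $G_0$ is stable under $\mathbb R[\lambda_P]=V_P$, so it is an ideal of $V_P$. Since $V_P$ is a product of fields, $G_0=V_S$ for some $S\subseteq P$.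

**Step 3: nothing is left over.** Suppose $P'=P\setminus S\ne\emptyset$. Let $\Lambda$ be the image of $G$ in $V_P/V_S=V_{P'}$. It is discrete by fact (a). It contains all powers of $\lambda_{P'}$, so it spans $\mathbb R[\lambda_{P'}]=V_{P'}$ over $\mathbb R$. By fact (b) it is a full lattice. It is stable under multiplication by $\lambda_{P'}$, so in a $\mathbb Z$-basis of $\Lambda$ this multiplication has an integer matrix, and its characteristic polynomial is monic with integer coefficients. By (4) for $P'$, this is multiplication by $x$ on $\mathbb R[x]/\prod_{v\in P'}q_v$, and its characteristic polynomial is $\prod_{v\in P'}q_v$. So $\prod_{v\in P'}q_v\in\mathbb Z[x]$. It is monic and vanishes at a conjugate of $\lambda$. Hence $\lambda$ is an algebraic integer, and $m$ divides $\prod_{v\in P'}q_v$. Thus all conjugates occur, $P'$ is the set of all places, and so is $P\supseteq P'$. This contradicts the hypothesis. Hence $P'=\emptyset$ and $G=V_P$. $\square$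

## Algebraic $\lambda$ that are not strong PV

**Proof of Theorem 1, part 3, for algebraic $\lambda$.** Let $\lambda\notin(0,1)$ be algebraic and not sPV. Then $\lambda\neq0,1$, because $0$ and $1$ are sPV.

**Step 1: choose the places so that the hypothesis of Lemma 8 is exactly "not sPV".** Let $v_0$ be the place of $\lambda$ itself, with $\lambda_{v_0}=\lambda$, and put
$$P=\{v_0\}\cup\{v:\lambda_v\in(0,1)\}.$$
That $\lambda$ is not sPV means: either $\lambda$ is not an algebraic integer, or some conjugate other than $\lambda,\bar\lambda$ is not in $(0,1)$. In the second case the place of that conjugate is not in $P$. So Lemma 8 applies to $P$ in both cases.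

**Step 2: find $\alpha$ in a given open set.** Let $U\subseteq F$ be nonempty and open; after shrinking it we may assume $0,1\notin U$. As $\lambda\notin(0,1)$, we have $V_P=F\times\prod_{v\in P,\,v\neq v_0}\mathbb R$. By Lemma 8 with $\eta=\lambda(1-\lambda)\ne0$, the set $\iota_P(\lambda(1-\lambda)\mathbb Z[\lambda])$ meets the nonempty open set $U\times\prod_{v\ne v_0}(0,1)$. So there is $\alpha\in\lambda(1-\lambda)\mathbb Z[\lambda]$ with $\alpha\in U$ and $\sigma(\alpha)\in(0,1)$ for every $\sigma$ with $\sigma(\lambda)\in(0,1)$.

**Step 3: membership.** This $\alpha$ satisfies (E), with both residues $0$, and (I). Also $\alpha\ne0,1$. So $\alpha\in Q_\lambda$ by Theorem 2. Hence $Q_\lambda$ meets every nonempty open subset of $F$. Since $Q_\lambda\subseteq F$, we get $R_\lambda=F$. $\square$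

For $\lambda=\phi$ we have $P=\{v_0\}$, and (I) is empty. Since $\phi$ and $1-\phi$ are units of $\mathbb Z[\phi]$, (E) is empty too, and Theorem 2 gives $Q_\phi=\mathbb Z[\phi]$. For $\lambda=\phi^2$ the set $P$ would consist of all places, and the lattice structure comes back.

## Transcendental $\lambda$: small norm on $[0,1]$, prescribed value at $\lambda$

**Proof of Theorem 1, part 3, for transcendental $\lambda$.** Now there is no $m$, and by Lemma 6 we must study the values $f(\lambda)$, $f\in B$, directly. Since $\lambda\notin(0,1)$ and $\lambda$ is transcendental, $\lambda\notin[0,1]$.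

**Step 1: perturbations of $x$ that stay in $B$.** The purpose is to reduce the claim to a statement about polynomials of small norm. Let $k\in\mathbb Z[x]$ with $\|k\|<1$, and $f=x+uk$. On $(0,1)$,
$$f=x\big(1+(1-x)k\big)>0,\qquad1-f=(1-x)(1-xk)>0.$$
So $f\in B$, and $\lambda+u(\lambda)k(\lambda)\in Q_\lambda$ by Lemma 6. Here $u(\lambda)\ne0$ is in $F$. So it suffices to show that the values $k(\lambda)$, for $k\in\mathbb Z[x]$ with $\|k\|<1$, are dense in $F$. For this, consider
$$\Gamma=\{z\in F:\ \forall\varepsilon>0\ \exists k\in\mathbb Z[x],\ \|k\|<\varepsilon,\ |k(\lambda)-z|<\varepsilon\}.$$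
We shall show that $\Gamma=F$. Note that $\Gamma$ is a subgroup (take $\varepsilon/2$ for each of two elements, and $-k$ for inverses), that it is closed, and that $\lambda\Gamma\subseteq\Gamma$: replace $k$ by $xk$, using $\|xk\|\le\|k\|$ and $|\lambda k(\lambda)-\lambda z|=|\lambda||k(\lambda)-z|$.

**Step 2: small norm and small value.** The claim is: for each $\varepsilon>0$ there is $0\ne k\in\mathbb Z[x]$ with $\|k\|<\varepsilon$ and $|k(\lambda)|<\varepsilon$. This is counting again, now with a factor $u^n$ that makes the norm small, since $\|u\|=1/4$. Put $A=\max(1,|u(\lambda)|)$ and $L=\max(1,|\lambda|)$. Fix an integer $r\ge1$ with $2^r>2A$, and let $M=2r-1$. For $n\ge1$ consider the $(2^n)^{M+1}=2^{2nr}$ distinct polynomials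
$$u^n\sum_{i=0}^Ma_ix^i,\qquad a_i\in\mathbb Z,\ 0\le a_i<2^n.$$
A difference of two of them has norm at most $4^{-n}(M+1)2^n=(M+1)2^{-n}$. Their values at $\lambda$ have modulus at most $\rho=(M+1)L^MA^n2^n$, so these lie in a square of side $2\rho$. Cut it into $(2^{nr}-1)^2<2^{2nr}$ equal squares. Two of the polynomials have values in the same small square, so their difference $k\neq0$ satisfies
$$|k(\lambda)|\le\frac{2\sqrt2\,\rho}{2^{nr}-1}=2\sqrt2\,(M+1)L^M\,\frac{(2A)^n}{2^{nr}-1}.$$
This tends to $0$ as $n\to\infty$, because $2A<2^r$. The norm bound tends to $0$ too.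

**Step 3: amplify the value without enlarging the norm.** The purpose is to get nonzero elements of $\Gamma$ of arbitrarily small modulus. Let $T_n$ be the Chebyshev polynomial, which has integer coefficients and satisfies $T_n(\cos\theta)=\cos n\theta$ and $T_n((\zeta+\zeta^{-1})/2)=(\zeta^n+\zeta^{-n})/2$. Put $p=T_n(2x-1)\in\mathbb Z[x]$. Then $\|p\|\le1$. Write $2\lambda-1=(\zeta+\zeta^{-1})/2$. If $|\zeta|=1$, the right side would be in $[-1,1]$; but $\lambda\notin[0,1]$ means $2\lambda-1\notin[-1,1]$. So, exchanging $\zeta$ and $\zeta^{-1}$ if necessary, $|\zeta|>1$. Then $|p(\lambda)|=|\zeta^n+\zeta^{-n}|/2\ge(|\zeta|^n-1)/2$, and we fix $n$ with $|p(\lambda)|>1$.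

Let $\delta>0$. For each $\varepsilon\in(0,\delta)$ take $k$ from Step 2. *Here transcendence enters:* $k\ne0$ gives $k(\lambda)\neq0$. (For algebraic $\lambda$, the polynomial $k$ might be a multiple of the minimal polynomial, the same collapse as in the counting argument.) So there is a maximal $j\ge0$ with $|k(\lambda)p(\lambda)^j|\le\delta$, and
$$\|kp^j\|<\varepsilon,\qquad\frac\delta{|p(\lambda)|}<|k(\lambda)p(\lambda)^j|\le\delta.$$
Let $\varepsilon\to0$ along a sequence. The values $k(\lambda)p(\lambda)^j$ stay in a compact annulus (intersected with $F$), so a subsequence converges to some $z\in F$ with $\delta/|p(\lambda)|\le|z|\le\delta$. The norms tend to $0$, so $z\in\Gamma$. As $\delta>0$ was arbitrary, $\Gamma$ has nonzero elements of arbitrarily small modulus. So it is not discrete.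

**Step 4: $\Gamma=F$.** By fact (a), the largest linear subspace $\Gamma_0\subseteq\Gamma$ is nonzero. If $F=\mathbb R$, then $\Gamma_0=\mathbb R$ and $\Gamma=\mathbb R$. If $F=\mathbb C$, then $\lambda\Gamma_0$ is a real-linear subspace contained in $\Gamma$, so $\lambda\Gamma_0\subseteq\Gamma_0$. A real line through $0$ is not stable under multiplication by the nonreal number $\lambda$, so $\Gamma_0=\mathbb C$.

Thus the values $k(\lambda)$ with $\|k\|<1$ are dense in $F$. By Step 1, $Q_\lambda$ is dense in $F$. As $Q_\lambda\subseteq F$, we get $R_\lambda=F$. This completes the proof of Theorem 1. $\square$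

## Relative density for strong PV numbers

**Proof of Theorem 3.** Let $\lambda\ne0,1$ be sPV. By Theorem 1, part 2, $\lambda\notin(0,1)$. So the places are $v_0$ (that of $\lambda$) and those $v$ with $\lambda_v\in(0,1)$, and there are no others. Let $H=\prod_{v\ne v_0}\mathbb R$, let $V=F\times H$ be the product over all places, and let $W\subset H$ be the open cube with all coordinates in $(0,1)$. For $\alpha\in K$ write $\alpha_H$ for its $H$-component; its $F$-component is $\alpha$ itself.

**Step 1: the lattice.** By (4) with all places, $V\cong\mathbb R[x]/(m)$, so the images of $1,\lambda,\dots,\lambda^{d-1}$ are an $\mathbb R$-basis of $V$. As $\lambda$ is an algebraic integer, they are a $\mathbb Z$-basis of $\mathbb Z[\lambda]$. So $\mathbb Z[\lambda]$ embeds as a full lattice in $V$. So does $\Lambda=\lambda(1-\lambda)\mathbb Z[\lambda]$, because multiplication by the image of $\lambda(1-\lambda)$ is an invertible linear map of $V$. By Theorem 2,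
$$\{\alpha\in\Lambda:\alpha_H\in W\}\subseteq Q_\lambda. \tag{5}$$
(If $\alpha$ is $0$ or $1$, there is nothing to show. If $H=0$, the condition $\alpha_H\in W$ is empty.)

**Step 2: finitely many corrections suffice in $H$.** Choose a compact $C\subset V$ with $V=\Lambda+C$, for instance a closed fundamental parallelepiped, and let $C_F,C_H$ be its projections. By Lemma 8, applied to all places except $v_0$ and with $\eta=\lambda(1-\lambda)$, the projection of $\Lambda$ to $H$ is dense (this is trivial if $H=0$). So for each $y\in-C_H$ there is $\mu\in\Lambda$ with $y+\mu_H\in W$. For fixed $\mu$ the set of $y$ with $y+\mu_H\in W$ is open. As $-C_H$ is compact, finitely many $\mu_1,\dots,\mu_N\in\Lambda$ suffice for all $y\in-C_H$.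

**Step 3: a point of $Q_\lambda$ near any $z\in F$.** Write $(z,0)=\ell+c$ in $V$ with $\ell\in\Lambda$, $c=(c_F,c_H)\in C$. Then $\ell_H=-c_H\in-C_H$. Choose $i$ with $-c_H+(\mu_i)_H\in W$. Then $\ell+\mu_i\in\Lambda$ has its $H$-component in $W$, so it is in $Q_\lambda$ by (5). Its $F$-component is $z-c_F+\mu_i$, so its distance from $z$ is at most
$$\max_{w\in C_F}|w|+\max_i|\mu_i|,$$
which does not depend on $z$. So $Q_\lambda$ is relatively dense in $F$. By Theorem 1, part 1, it is uniformly discrete, hence Delone.

**Step 4: the cut-and-project description.** Since $\lambda\notin(0,1)$, condition (I) is exactly $\alpha_H\in W$, and (E) is (1). So, apart from $0$ and $1$, the points of $Q_\lambda$ are the $F$-components of the points of the four translates $\{0,1,\lambda,1-\lambda\}+\Lambda$ (some of which may coincide) whose $H$-component lies in the window $W$. The projection of the lattice to $F$ is injective, because it is the inclusion $K\subset\mathbb C$, and its projection to $H$ is dense by Step 2. $\square$
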